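# A closed graph on $\mathbb N^{\mathbb N}$ whose chromatic number can be moved by forcing

## 1. Compact sets read off from a point, and the graph $\mathcal G$

Write $\omega=\mathbb N$ and $X=\omega^\omega$ with the product topology. For a finite sequence $s$, let $[s]=\{x\in X: s\subset x\}$. For distinct sequences $x,y$ let $\Delta(x,y)$ be the least $i$ with $x(i)\neq y(i)$. We write $x|m$ for the restriction of $x$ to its first $m$ coordinates.

A closed set $K\subseteq X$ is compact exactly when, for each $m$, the set $\{y|m:y\in K\}$ is finite. So a nonempty compact $K$ is described, along any sequence $m_0<m_1<\cdots$, by the finite sets $t_j=\{y|m_j:y\in K\}$: we have $K=\{y:\forall j\ y|m_j\in t_j\}$.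

Let $D$ be the countable set of all nonempty finite $t$ such that $t\subseteq\omega^m$ for some $m\ge 0$. This $m$ is determined by $t$, and we call it $m(t)$. For every $j$ fix a map
$$\pi_j:\omega\to D^{j+1}$$
under which every element of $D^{j+1}$ has infinitely many preimages. The maps $\pi_j$ are given by a fixed recursive coding. If $x$ is a finite or infinite sequence and $0\le n\le j<|x|$, let $t_{n,j}(x)$ be the $n$-th coordinate of $\pi_j(x(j))$, and let $m_{n,j}(x)=m(t_{n,j}(x))$. Each point $x\in X$ thus carries a triangular array, whose row $n$ is $t_{n,n}(x),t_{n,n+1}(x),\dots$. That row describes a closed set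
$$K_n(x)=\{y\in X:\forall j\ge n\ \ y|m_{n,j}(x)\in t_{n,j}(x)\}.$$
Row $n$ uses only the values $x(j)$ with $j\ge n$. So after $x|n$ has been fixed, $x$ is still free to choose $K_n(x)$.

Here is the graph we want. Join $x$ to $y$ if, with $n=\Delta(x,y)$, the point $y$ lies in $K_n(x)$, *provided* that $K_n(x)$ contains no clique with more than $x(n)$ elements. The proviso speaks about cliques of the graph that is being defined. To break the circle we define the graph by finite approximations.

**Definition (graph tree).** A *graph* on a set is a symmetric irreflexive relation. A *graph tree* is a sequence $R=(R_k)_{k\in\omega}$ of symmetric reflexive relations $R_k\subseteq\omega^k\times\omega^k$ closed under restriction: if $(s,u)\in R_k$ and $k'<k$, then $(s|k',u|k')\in R_{k'}$. We often write $R$ for $R_k$. Its graph is $E_R=\{(x,y)\in X^2: x\ne y,\ \forall k\ (x|k,y|k)\in R_k\}$.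

With $\Delta_X$ the diagonal of $X$, reflexivity gives
$$E_R\cup\Delta_X=\{(x,y):\forall k\ (x|k,y|k)\in R_k\},\qquad (1)$$
an intersection of clopen sets, so a closed set. Conversely, let $E$ be a graph on $X$ with $E\cup\Delta_X$ closed. Put $R_k=\{(x|k,y|k):(x,y)\in E\cup\Delta_X\}$. This is a graph tree, and the right side of (1) is the closure of $E\cup\Delta_X$, which is $E\cup\Delta_X$ itself. So $E=E_R$.

*Example.* Let $R_k=\{(s,u):s(i)=u(i)\text{ for }1\le i<k\}$. Then $x,y$ are adjacent iff they differ exactly at coordinate $0$. The graph is a disjoint union of countably infinite cliques.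

**Definition (the graph $\mathcal G$).** Define $R_k$ by recursion on $k$. For $s\ne u$ in $\omega^k$ and $n=\Delta(s,u)$, let $s\rhd_k u$ mean that for all $j$ with $n\le j<k$ and $m_{n,j}(s)<k$:

* (i) $u|m_{n,j}(s)\in t_{n,j}(s)$;
* (ii) if $j>n$, then
  (a) $m_{n,j-1}(s)<m_{n,j}(s)$, and
  (b) there is no $S\subseteq t_{n,j}(s)$ with $|S|=s(n)+1$ whose elements have pairwise distinct restrictions to $m_{n,j-1}(s)$ and satisfy $(v,w)\in R_{m_{n,j}(s)}$ for all $v,w\in S$.

Let $(s,u)\in R_k$ iff $s=u$ or $s\rhd_k u$ or $u\rhd_k s$. Finally $\mathcal G=(X,E_R)$.

The recursion is legitimate, since only relations $R_m$ with $m<k$ are consulted at level $k$. Let us check that $R$ is a graph tree. Symmetry and reflexivity are built in. Let $s\rhd_k u$ and $k'<k$. If $s|k'=u|k'$, then the restricted pair is in $R_{k'}$ by reflexivity. Otherwise $\Delta(s|k',u|k')=\Delta(s,u)$, and $m_{n,j}(s|k')=m_{n,j}(s)$ for $j<k'$. So the requirements for $s|k'\rhd_{k'}u|k'$ are among those for $s\rhd_k u$.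

For $x\neq y$ in $X$ write $x\rhd y$ if $x|k\rhd_k y|k$ for all $k>\Delta(x,y)$. If $(x,y)\in E_R$, then for each $k>\Delta(x,y)$ one of $x|k\rhd_k y|k$, $y|k\rhd_k x|k$ holds. One of the two holds for infinitely many $k$, hence for all of them by the restriction property just checked. So
$$(x,y)\in E_R\iff x\rhd y\ \text{or}\ y\rhd x .$$

Call $x\in X$ *$n$-good* if (ii)(a) and (ii)(b) hold for $x$ in place of $s$ for all $j>n$. For every $j\ge n$ there is a $k$ with $j<k$ and $m_{n,j}(x)<k$, so when all levels $k$ are taken together the restrictions on $j$ disappear:
$$x\rhd y\iff x\ne y\text{ and, with }n=\Delta(x,y),\ x\text{ is }n\text{-good and }y\in K_n(x).\qquad(2)$$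

*Example.* Let $z\in X$ and choose $x$ with $\pi_j(x(j))=(\{z|(j-n)\})_{n\le j}$ for all $j$. Then $t_{n,j}(x)=\{z|(j-n)\}$, $m_{n,j}(x)=j-n$ and $K_n(x)=\{z\}$ for every $n$. Clause (a) holds. In clause (b) the set $t_{n,j}(x)$ has one element. If $x(n)\ge1$, no $S$ of size $x(n)+1$ fits into it. If $x(n)=0$, then $S=t_{n,j}(x)$ violates (b), because $R$ is reflexive. So $x$ is $n$-good iff $x(n)\ge 1$, and $x\rhd y$ holds iff $y=z\ne x$ and $x(\Delta(x,z))\ge1$.

## 2. The chromatic number spectrum of closed graphs

**Definition.** A graph $(Y,E)$ on a topological space $Y$ is *closed* if $E\cup\Delta_Y$ is closed in $Y\times Y$. A set is *independent* if it contains no edge, and a *clique* if any two distinct elements are joined. The *chromatic number* $\mathrm{Chr}$ is the least cardinal $\mu$ such that $Y$ can be partitioned into $\mu$ independent sets. The *spectrum* is the set of all $\mathrm{Chr}(H)$, where $H$ ranges over closed graphs on nonempty Polish spaces (separable, completely metrizable spaces). Put $\mathfrak c=2^{\aleph_0}$.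

The text "Combinatorial Dichotomies In Set Theory" (http://www.math.toronto.edu/~stevo/dichotomies4.pdf) is the source of this question: is the spectrum equal to
$$\{1,2,3,\dots\}\cup\{\aleph_0,\aleph_1,\mathfrak c\}\,?\qquad(3)$$
We ask whether this equality is provable in ZFC. Two facts are given to us. There is a closed graph $\mathcal G_c$ on $\mathbb N^{\mathbb N}$ with $\mathrm{Chr}(\mathcal G_c)=\aleph_1$, and it is known to be consistent with ZFC that the answer is positive. We shall see that the equality is not provable (if ZFC is consistent), and the graph $\mathcal G$ is the witness: it is one graph, defined in ZFC, whose chromatic number can be made any regular uncountable $\kappa$ while $\mathfrak c$ is larger.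

**Definition (small).** Fix a closed graph on $X$. A set $A\subseteq X$ is *small* if it is covered by countably many compact independent sets. Let $\tau$ be the least size of a non-small set.

Countable sets are small, since singletons are compact and independent; so $\tau\ge\aleph_1$. The space $X$ is not $\sigma$-compact, so $X$ is not small and $\tau\le\mathfrak c$.

*Example.* In the graph of Section 1 where edges change only coordinate $0$, a compact $K$ is the union of the finitely many nonempty sets $\{x\in K:x(0)=i\}$, which are compact and independent. So here "small" means "contained in a $\sigma$-compact set". Coloring $x$ by $x(0)$ shows that this graph has chromatic number $\aleph_0<\aleph_1\le\tau$. Hence the inequality $\tau\le\mathrm{Chr}$ below is a feature of $\mathcal G$ and not of closed graphs in general.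

Recall that a poset is *ccc* if it has no uncountable set of pairwise incompatible elements. $\mathrm{MA}_\mu$ says that for every ccc poset and every family of at most $\mu$ dense sets there is a filter meeting them all. Let $\mathfrak m$ be the least $\mu$ for which $\mathrm{MA}_\mu$ fails. $\mathrm{MA}_{\aleph_0}$ is a theorem, so $\mathfrak m\ge\aleph_1$. MA is the statement $\mathfrak m=\mathfrak c$.

**Theorem A (ZFC).** The graph $\mathcal G$ is a closed graph on $X$ with no uncountable clique and, with $\tau$ computed for $\mathcal G$,
$$\aleph_1\le\mathfrak m\le\tau\le\mathrm{Chr}(\mathcal G)\le\mathfrak c .$$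
In particular, MA implies $\mathrm{Chr}(\mathcal G)=\mathfrak c$, although $\mathcal G$ has no uncountable clique.

**Theorem B.** Let $\kappa$ be regular uncountable, $\lambda\ge\kappa$ and $\lambda^{\aleph_0}=\lambda$. There is a ccc forcing extension in which $\mathfrak c=\lambda$, $\mathrm{Chr}(\mathcal G)=\kappa$, and every closed graph on a Polish space either has a perfect clique (and then its chromatic number is $\mathfrak c$) or has chromatic number $\le\kappa$. Hence in it
$$\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\kappa,\mathfrak c\}\subseteq\text{Spectrum}\subseteq\{1,2,\dots\}\cup\{\mu:\aleph_0\le\mu\le\kappa\}\cup\{\mathfrak c\}.$$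

**Corollary C.** For $\kappa=\aleph_2$ the spectrum in the extension is exactly $\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\aleph_2,\mathfrak c\}$, with $\mathfrak c=\lambda$. Starting from GCH with $\lambda=\aleph_3$, the equality (3) fails with $\mathfrak c=\aleph_3$. So the equality is not a theorem of ZFC (if ZFC is consistent).

## 3. Values that always occur, the case $\mathfrak c\le\aleph_2$, and uncountable cliques

All cardinals in (3) occur. The complete graph on a discrete space with $n\geq 1$ points, or on the discrete space $\omega$, is closed and has chromatic number $n$, respectively $\aleph_0$. The graph $\mathcal G_c$ gives $\aleph_1$. The complete graph on $X$ gives $\mathfrak c$. Conversely, a Polish space has at most $\mathfrak c$ points, so every chromatic number is at most $\mathfrak c$.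

Therefore, if $\mathfrak c\le\aleph_2$, equality (3) holds trivially: every cardinal from $1$ to $\mathfrak c$ is in the list. To refute (3) we need $\mathfrak c\ge\aleph_3$ and a closed graph whose chromatic number lies strictly between $\aleph_1$ and $\mathfrak c$. Such a graph has no uncountable clique:

**Lemma 1.** In a closed graph $(Y,E)$ on a metrizable space the closure of a clique is a clique. Hence a closed graph on a Polish space with an uncountable clique has a perfect clique, and its chromatic number is $\mathfrak c$.

*Proof.* Let $y\ne z$ be limits of sequences $y_i,z_i$ from a clique. Eventually $y_i\ne z_i$, so $(y_i,z_i)\in E$. Thus $(y,z)\in E\cup\Delta_Y$, and $y\neq z$ gives $(y,z)\in E$. So the closure of an uncountable clique is a closed uncountable clique. A closed uncountable subset of a Polish space contains a copy of the Cantor set, which is a perfect clique of size $\mathfrak c$. Its points need pairwise different colors, and $\mathfrak c$ colors suffice. $\square$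

## 4. One compact set per point: a self-coding Cantor set

Suppose we want a closed graph such that whenever every set of size $\le\kappa$ is small, the chromatic number exceeds $\kappa$. The natural plan is this. Given a coloring with $\kappa$ colors, pick representatives of each color class. There are $\kappa$ of them, so countably many compact independent sets cover them. These sets are a countable amount of information, so some point $x$ codes them. If every $x$ is joined to the points of the sets it codes, then $x$ should be joined to a representative of its own class.

The simplest version lets $x$ code one compact set: put $K(x)=\{y:\forall j\ y|m(\pi_0(x(j)))\in\pi_0(x(j))\}$, reading $\pi_0$ as a map into $D$, and join $x\ne y$ if $y\in K(x)$ or $x\in K(y)$. This graph is closed, but it is useless, because it has a perfect clique. For each $t\in D$ choose $a_t\ne b_t$ in $\pi_0^{-1}(t)$. Let $t_0=\{\emptyset\}$ and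
$$t_{j+1}=\{s^\frown a: s\in t_j,\ a\in\{a_{t_j},b_{t_j}\}\},\qquad K=\{x:\forall j\ x|j\in t_j\}.$$
If $x\in K$, then $\pi_0(x(j))=t_j$ for all $j$, so $K(x)=K$. Thus any two points of the Cantor set $K$ are joined, and by Lemma 1 the chromatic number is $\mathfrak c$ in every model.

So $x$ must be allowed to name only sets that contain no large cliques. Suppose then that edges from $x$ are drawn only if $K(x)$ is independent. Now the coloring argument stops at a different place. Let $L_0\subseteq L_1\subseteq\cdots$ be compact sets covering all representatives. We must choose which $L_q$ the point $x$ names, and $q$ should be large enough that $L_q$ contains a representative of the class of $x$. But the color of $x$ is known only after $x$ has been chosen.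

The remedy is to let $x$ name infinitely many sets $K_0(x),K_1(x),\dots$, with later ones more generous, so that whatever color $x$ gets, some $K_n(x)$ is large enough. If we join $x$ to all points of $\bigcup_nK_n(x)$, closedness is in danger: if $K_n(x)=\{z_n\}$ and $z_n\to z$, where $z\ne x$ and $z\notin\{z_n:n\in\omega\}$, then the edges $(x,z_n)$ converge to the pair $(x,z)$, which $x$ does not declare. This is why $K_n(x)$ is used in $\mathcal G$ only for points $y$ with $\Delta(x,y)=n$. If $(x_k,y_k)\to(x,y)$ and $x\ne y$, then $\Delta(x_k,y_k)=\Delta(x,y)$ for large $k$, so only one index matters in the limit.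

Two further features of $\mathcal G$ follow from this. First, we need representatives of the class of $x$ arbitrarily close to $x$, and we cannot control the exact splitting level $n=\Delta(x,y)$. So the sets $K_n(x)$ should increase with $n$. Second, unions of independent sets are not independent. A union of $q+1$ independent sets still has no clique of size $q+2$, and the number $x(n)$ is where $x$ declares such a bound for $K_n(x)$.

## 5. Uncountable cliques are impossible in $\mathcal G$

**Lemma 2.** If $x$ is $n$-good, every clique $C\subseteq K_n(x)$ has at most $x(n)$ elements.

*Proof.* By (a) the sequence $(m_{n,j}(x))_{j\ge n}$ is strictly increasing, so it tends to infinity. Suppose $C$ has $x(n)+1$ distinct elements. Choose $j>n$ such that their restrictions to $m_{n,j-1}(x)$ are pairwise distinct. Let $S$ be the set of their restrictions to $m_{n,j}(x)$. Then $S\subseteq t_{n,j}(x)$ because $C\subseteq K_n(x)$, $|S|=x(n)+1$, and all pairs from $S$ are in $R$ because $C$ is a clique and $R$ is reflexive. This violates (b). $\square$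

The next lemma uses the Kuratowski–Ulam theorem: a Borel subset of a product of two Polish spaces all of whose vertical sections are meager is meager, and likewise for horizontal sections.

**Lemma 3.** $\mathcal G$ has no uncountable clique.

*Proof.* Otherwise, by Lemma 1, there is a nonempty perfect clique $Q$. Let $B=\{(x,y)\in Q^2:x\rhd y\}$. It is Borel: on each clopen set $\{\Delta(x,y)=n\}$ it is defined by countably many clopen conditions. Fix $x\in Q$. By (2),
$$\{y\in Q:x\rhd y\}\subseteq\bigcup\{Q\cap K_n(x): x\text{ is }n\text{-good}\}.$$
Each $Q\cap K_n(x)$ in this union is a clique, hence finite by Lemma 2. So $B$ has countable vertical sections, and $B^{-1}$ has countable horizontal sections. Countable subsets of the perfect space $Q$ are meager, so $B$ and $B^{-1}$ are meager in $Q^2$. The diagonal $\Delta_Q$ is closed and nowhere dense, hence meager. Since any two distinct points of $Q$ are adjacent, $Q^2=B\cup B^{-1}\cup\Delta_Q$. So $Q^2$ is meager in itself, contradicting the Baire category theorem. $\square$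

## 6. A point that is adjacent to its own color class

We now isolate the part of the lower bound that uses the array. It says what $x$ should code.

**Definition (presentation).** Let $q\in\omega$ and let $L\subseteq X$ be nonempty and compact. A *$q$-presentation* of $L$ is a pair of sequences $m_0<m_1<\cdots$ and $(t_j)_{j\in\omega}$ with $t_j=\{y|m_j:y\in L\}$, such that for every $j$ there is no $S\subseteq t_{j+1}$ of size $q+2$ whose elements have pairwise distinct restrictions to $m_j$ and satisfy $(v,w)\in R_{m_{j+1}}$ for all $v,w\in S$.

Since $L$ is nonempty and compact, each $t_j$ is in $D$ and $L=\{y:\forall j\ y|m_j\in t_j\}$.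

*Example.* If $L$ has at most $q+1$ points, then $m_j=j$ and $t_j=\{y|j:y\in L\}$ is a $q$-presentation, because $t_{j+1}$ has no subset of size $q+2$.

Given a coloring $c:X\to\kappa$, write $C_i=c^{-1}(i)$. A *system of representatives* is a choice of $Y_i^s\subseteq C_i\cap[s]$ with $|Y_i^s|=\min(2,|C_i\cap[s]|)$, for $i<\kappa$ and $s\in\omega^{<\omega}$. We take two points where possible, so that one of them differs from $x$.

**Lemma 4.** Let $\aleph_0\le\kappa<\mathfrak c$, let $c:X\to\kappa$, and let $(Y_i^s)$ be a system of representatives. Suppose that there are nonempty compact sets $L_0\subseteq L_1\subseteq\cdots$ such that $L_q$ has a $q$-presentation, and a function $M:\omega^{<\omega}\to\omega$ such that for each $i<\kappa$ we have $Y_i^s\subseteq L_{M(s)}$ for all but finitely many $s$. Then $c$ is not a proper coloring of $\mathcal G$.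

*Proof.*

**Step 1: making $M$ monotone.** We want the named sets to increase along $x$. Replace $M(s)$ by $\max_{s'\subseteq s}M(s')$. The new value is at least the old one and the sets $L_q$ increase, so the hypothesis is preserved. Now $M(s)\le M(s')$ whenever $s\subseteq s'$.

**Step 2: choosing $x$.** Let $(m^q_j,t^q_j)_j$ be a $q$-presentation of $L_q$. Consider the points $x\in X$ such that for every $n$
$$\pi_n(x(n))=\bigl(t^{M(x|i)}_{n-i}\bigr)_{i\le n}\quad\text{and}\quad x(n)\ge M(x|n)+1.\qquad(4)$$
Condition (4) for $n$ determines the admissible values of $x(n)$ from $x|n$. There are infinitely many, because every element of $D^{n+1}$ has infinitely many preimages under $\pi_n$. So $\mathfrak c$ points $x$ satisfy (4). Let $Z$ be the set of points $z$ with $C_i\cap[s]=\{z\}$ for some $i,s$. Then $|Z|\le\kappa\cdot\aleph_0=\kappa<\mathfrak c$. Fix $x\notin Z$ satisfying (4).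

**Step 3: reading off the rows of $x$.** For $n\le j$ the $n$-th coordinate of $\pi_j(x(j))$ is $t_{n,j}(x)=t^{M(x|n)}_{j-n}$. So with $q=M(x|n)$, row $n$ of $x$ is the presentation of $L_q$. Hence $K_n(x)=L_{M(x|n)}$. Also $x$ is $n$-good. Clause (a) holds since $m^q_0<m^q_1<\cdots$. For clause (b), a set $S$ violating it would have $x(n)+1\ge q+2$ elements, and any $q+2$ of them would contradict the definition of a $q$-presentation.

**Step 4: finding the edge.** Let $i=c(x)$. All but finitely many $s$ satisfy $Y^s_i\subseteq L_{M(s)}$, so choose $n_0$ with $Y_i^{x|n_0}\subseteq L_{M(x|n_0)}$. Since $x\in C_i\cap[x|n_0]$ and $x\notin Z$, this intersection has at least two elements, so $Y_i^{x|n_0}$ has two elements. Pick $y\in Y_i^{x|n_0}$ with $y\ne x$, and let $n=\Delta(x,y)$. Both points extend $x|n_0$, so $n\ge n_0$. By monotonicity,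
$$y\in L_{M(x|n_0)}\subseteq L_{M(x|n)}=K_n(x).$$
By (2), $x\rhd y$. So $x$ and $y$ are adjacent, and $c(x)=c(y)=i$. $\square$

**Countably many colors, by hand.** Let us use the lemma to see that $\mathrm{Chr}(\mathcal G)>\aleph_0$. Let $c:X\to\omega$ and choose representatives. Their union is countable and nonempty; enumerate it as $z_0,z_1,\dots$ (repetitions allowed) and let $L_q=\{z_0,\dots,z_q\}$. By the example above, $L_q$ has a $q$-presentation. Let $f_i(s)=\min\{m:Y_i^s\subseteq L_m\}$, enumerate $\omega^{<\omega}$ injectively as $s_0,s_1,\dots$, and put $M(s_e)=\max_{i\le e}f_i(s_e)$. For each $i$ we have $f_i(s_e)\le M(s_e)$ for all $e\ge i$. Lemma 4 applies, and $c$ is not proper.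

For more colors we need two replacements: compact sets instead of the finite sets $L_q$, and a way to dominate $\kappa$ functions $f_i$ at once. Smallness supplies both.

## 7. The lower bound $\tau\le\mathrm{Chr}(\mathcal G)$

In this section "small" refers to $\mathcal G$ and $R$ is the graph tree of $\mathcal G$.

**Lemma 5.** If $L\ne\emptyset$ is a union of $q+1$ compact independent sets, then $L$ has a $q$-presentation.

*Proof.* The set $L$ is compact. Let $m_0=0$. Suppose $m_j$ is given and no $m_{j+1}>m_j$ is as required. Then for each $m>m_j$ there are $y^m_0,\dots,y^m_{q+1}\in L$ with pairwise distinct restrictions to $m_j$ and with $(y^m_a|m,y^m_b|m)\in R_m$ for all $a,b$. By compactness of $L^{q+2}$, a subsequence converges to some $(y_0,\dots,y_{q+1})\in L^{q+2}$. Restrictions to $m_j$ are eventually constant along the subsequence, so the $y_a$ have pairwise distinct restrictions to $m_j$ and are distinct. Given $k$, take a large $m\ge k$ in the subsequence: then $(y_a|k,y_b|k)=(y^m_a|k,y^m_b|k)$, which is in $R_k$ since $(y^m_a|m,y^m_b|m)\in R_m$. So $\{y_0,\dots,y_{q+1}\}$ is a clique of size $q+2$. But two of its points lie in the same one of the $q+1$ independent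 sets, a contradiction. $\square$

**Proposition 6.** If $\kappa\ge\aleph_0$ and every set of size $\le\kappa$ is small, then $\mathrm{Chr}(\mathcal G)>\kappa$. Hence $\mathrm{Chr}(\mathcal G)\ge\tau$.

*Proof.* By hypothesis $\kappa<\tau\le\mathfrak c$. Let $c:X\to\kappa$, and let $(Y_i^s)$ be a system of representatives.

**Step 1: covering the representatives.** The union of all $Y_i^s$ has size at most $\kappa$, so it is covered by compact independent sets $I_0,I_1,\dots$, and we may assume $I_0\ne\emptyset$. Let $L_q=I_0\cup\dots\cup I_q$. These sets increase, and $L_q$ has a $q$-presentation by Lemma 5. Since each $Y_i^s$ is finite, $f_i(s)=\min\{m:Y_i^s\subseteq L_m\}$ is defined.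

**Step 2: dominating $\kappa$ functions.** We claim that any family of at most $\kappa$ functions from a countably infinite set to $\omega$ is eventually dominated by one function. We may take the countable set to be $\omega$. The family is then a subset of $X$ of size $\le\kappa$, hence small, hence contained in a union of countably many compact sets. Each compact set is bounded pointwise by one function, because its elements take only finitely many values at each coordinate. Let $g_0,g_1,\dots$ be these bounds and $g(e)=\max_{e'\le e}g_{e'}(e)$. Then $g_{e'}(e)\le g(e)$ for $e\ge e'$, so $g$ eventually dominates the family. Applied to $(f_i)_{i<\kappa}$ on $\omega^{<\omega}$, this gives $M:\omega^{<\omega}\to\omega$ such that for each $i$, $f_i(s)\le M(s)$ for all but finitely many $s$. For such $s$ we have $Y_i^s\subseteq L_{f_i(s)}\subseteq L_{M(s)}$.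

**Step 3: conclusion.** By Lemma 4, $c$ is not proper. So $\mathrm{Chr}(\mathcal G)>\kappa$. Applying this to every infinite $\kappa<\tau$ gives $\mathrm{Chr}(\mathcal G)\ge\tau$; at least one such $\kappa$ exists, since $\aleph_0<\tau$. $\square$

## 8. A ccc poset that makes sets small

Now we want to increase $\tau$ and, at the same time, to bound chromatic numbers from above. Both come from forcing a given set $A$ to be small. A condition will be a finite piece of a compact independent set together with finitely many points of $A$ that are promised to belong to it. In the proof of ccc we shall meet two conditions with the same finite piece and with promised points $a_0,\dots,a_{N-1}$ and $b_0,\dots,b_{N-1}$, and we need all pairs $a_i,b_i$ to be nonadjacent *simultaneously*. Among uncountably many conditions, each pair might fail at a different coordinate $i$. A partition argument on $\omega_1$ alone does not help: by a theorem of Sierpiński there is a coloring of the pairs from $\omega_1$ with two colors and no uncountable homogeneous set. We use that the graphs are closed and move to a Cantor set, where closed partitions do have homogeneous sets.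

**Lemma 7.** Let $Q$ be a Cantor set and $C_1,\dots,C_N\subseteq Q^2$ closed symmetric sets covering $Q^2\setminus\Delta_Q$, $N\geq 1$. Then there are a Cantor set $Q'\subseteq Q$ and an $r$ such that any two distinct $u,v\in Q'$ satisfy $(u,v)\in C_r$.

*Proof.* By induction on $N$. For $N=1$ take $Q'=Q$. Let $N>1$. If some nonempty clopen $U\subseteq Q$ has all its pairs of distinct points in $C_1$, take $Q'=U$. Otherwise every nonempty clopen $U$ contains distinct $u,u'$ with $(u,u')\notin C_1$. Since $C_1$ is closed, there are disjoint clopen sets $U_0\ni u$, $U_1\ni u'$ inside $U$, as small as desired, with $(U_0\times U_1)\cap C_1=\emptyset$. Starting with $U_\emptyset=Q$ and iterating, we get nonempty clopen $U_\sigma$ $(\sigma\in2^{<\omega})$ with $U_{\sigma0},U_{\sigma1}\subseteq U_\sigma$ disjoint, $(U_{\sigma0}\times U_{\sigma1})\cap C_1=\emptyset$ and diameters tending to $0$ with $|\sigma|$. Let $Q''$ be the Cantor set of the points $q_f\in\bigcap_nU_{f|n}$, $f\in2^\omega$. Two distinct points $q_f,q_g$ are separated at some $\sigma$, so by symmetry of $C_1$ the pair is outside $C_1$. Hence $C_2,\dots,C_N$, restricted to $Q''$, cover the pairs of distinct points of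 $Q''$, and the induction hypothesis applies. $\square$

**Lemma 8.** Let $E_1,\dots,E_N$ be closed graphs on $X$ without uncountable cliques, and let $y^\alpha\in X^N$ $(\alpha<\omega_1)$. Then there are $\alpha\ne\beta$ with $(y^\alpha_r,y^\beta_r)\notin E_r$ for all $r$.

*Proof.* Suppose not: for all $\alpha\ne\beta$ there is $r$ with $(y^\alpha_r,y^\beta_r)\in E_r$.

**Step 1: injective coordinates.** A function on an uncountable set has an uncountable fiber, or else it has uncountable image and is injective on some uncountable set. Applying this to each coordinate in turn and replacing $\omega_1$ by an uncountable subset, we may assume that each map $\alpha\mapsto y^\alpha_r$ is constant or injective. A constant coordinate never gives an edge, since $E_r$ is irreflexive. So we drop the constant coordinates, and the assumption remains true for the rest. If nothing is left, any $\alpha\ne\beta$ contradicts the assumption. So let all coordinates be injective and $N\ge1$.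

**Step 2: a Cantor set of limits.** Let $W$ be the set of all $y^\alpha$, an uncountable subset of $X^N$ any two distinct points of which differ in every coordinate. After removing countably many points, every point of $W$ is a condensation point of $W$. Build clopen sets $U_\sigma\subseteq X^N$ $(\sigma\in2^{<\omega})$ meeting $W$ as follows. Let $U_\emptyset=X^N$. Given $U_\sigma$, pick distinct $w,w'\in W\cap U_\sigma$. They differ in every coordinate, so for large $k$ the boxes $U_{\sigma0}=\prod_r[w_r|k]$ and $U_{\sigma1}=\prod_r[w'_r|k]$ are contained in $U_\sigma$, have disjoint projections to each coordinate, and have diameter at most $2^{-|\sigma|}$. Let $Q$ be the Cantor set of the points $q_f\in\bigcap_nU_{f|n}$, $f\in2^\omega$; these intersections are single points since $X^N$ is complete. Distinct points of $Q$ differ in every coordinate.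

**Step 3: a closed cover of pairs.** Let $C_r=\{(q,q')\in Q^2:(q_r,q'_r)\in E_r\cup\Delta_X\}$, a closed symmetric set. These sets cover all pairs. Indeed, equal points are no problem. If $f\ne g$, choose $w^k\in W\cap U_{f|k}$ and $w'^k\in W\cap U_{g|k}$. For large $k$ these are distinct, so for some $r=r(k)$ we have $(w^k_r,w'^k_r)\in E_r$. Some $r$ occurs for infinitely many $k$. Since $w^k\to q_f$ and $w'^k\to q_g$, we get $((q_f)_r,(q_g)_r)\in E_r\cup\Delta_X$.

**Step 4: contradiction.** Take $Q',r$ from Lemma 7. Distinct points of $Q'$ have distinct $r$-th coordinates, so the projection of $Q'$ to coordinate $r$ is an uncountable $E_r$-clique, a contradiction. $\square$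

**Definition (the poset $P(R,A)$).** Let $R$ be a graph tree and $A\subseteq X$. Conditions are $p=((m_j,t_j)_{j\le l},F)$, where

* $0=m_0<\dots<m_l$, $t_0=\{\emptyset\}$, and $t_j\subseteq\omega^{m_j}$ is finite;
* for $j<l$, each element of $t_{j+1}$ restricts to an element of $t_j$, and $v,w\in t_{j+1}$ with $v|m_j\ne w|m_j$ satisfy $(v,w)\notin R$;
* $F\subseteq A$ is finite, $a|m_l\in t_l$ for $a\in F$, and $(a|m_l,b|m_l)\notin R$ for distinct $a,b\in F$.

The *length* of $p$ is $l$. Put $q\le p$ iff the sequence of $q$ end-extends that of $p$ and $F_q\supseteq F_p$. The largest condition is $((0,\{\emptyset\}),\emptyset)$.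

*Example.* For $a\in A$, $((0,\{\emptyset\}),\{a\})$ is a condition of length $0$. At length $0$ no two points can be promised, since $(\emptyset,\emptyset)\in R_0$. If $a,b\in A$ are distinct and nonadjacent and $m$ is so large that $(a|m,b|m)\notin R$, then $(((0,\{\emptyset\}),(m,\{a|m,b|m\})),\{a,b\})$ is a condition below the previous one.

*Lengthening.* Any condition $p$ can be lengthened by adding $m_{l+1}=m$ for any $m>m_l$ and $t_{l+1}=\{a|m:a\in F\}$. Elements of $t_{l+1}$ restrict into $t_l$. If $v=a|m$ and $w=b|m$ come from distinct $a,b\in F$, then $(a|m_l,b|m_l)\notin R$, hence $(a|m,b|m)\notin R$ because $R$ is closed under restriction. So the second and third clauses hold.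

*The compact set of a filter.* Suppose a filter on $P(R,A)$ contains arbitrarily long conditions. The sequences of its conditions are compatible and yield $(m_j,t_j)_{j<\omega}$. Let $I=\{y:\forall j\ y|m_j\in t_j\}$. It is closed, and it is compact because the $t_j$ are finite and $m_j\to\infty$. It is $E_R$-independent: if $y\ne z$ are in $I$, take $j$ with $y|m_j\ne z|m_j$; then $(y|m_{j+1},z|m_{j+1})\notin R$. Finally $F_p\subseteq I$ for every $p$ in the filter. Given $a\in F_p$ and $j$, a common extension $r$ in the filter of $p$ and a condition of length $\ge j$ has $a\in F_r$, so $a|m_{l_r}\in t_{l_r}$ with $l_r\ge j$. Restricting step by step, $a|m_j\in t_j$.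

For a set $\mathcal R$ of graph trees whose graphs have no uncountable cliques, let $Q(\mathcal R,A)$ be the finite support product of the posets $P(R,A)$ over all $(R,k)\in\mathcal R\times\omega$. There is one coordinate for each $k$, so that we get countably many compact sets for each $R$.

**Lemma 9.** $Q(\mathcal R,A)$ is ccc. For every $R\in\mathcal R$, $a\in A$ and $j,k\in\omega$ the following sets are dense: the set of $p$ with $a\in F_{p(R,k')}$ for some $k'$, and the set of $p$ such that $p(R,k)$ has length $\ge j$. Hence a filter meeting all these dense sets, in particular a generic filter, makes $A$ small for every $E_R$, $R\in\mathcal R$.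

*Proof.*

**Step 1: density and its consequence.** For the first set, pick $k'$ with $(R,k')$ outside the finite support of a given condition and put $((0,\{\emptyset\}),\{a\})$ there. For the second, lengthen. Given a filter meeting all these sets, for every $R$ and $k$ the coordinates $p(R,k)$ of its members yield a compact independent set $I_{R,k}$ as above. Every $a\in A$ is promised at some $(R,k')$, so $a\in I_{R,k'}$. Hence $A\subseteq\bigcup_kI_{R,k}$.

**Step 2: thinning out for ccc.** Let $p^\alpha$ $(\alpha<\omega_1)$ be conditions. By the $\Delta$-system lemma we may assume that the supports form a $\Delta$-system with root $\{(R^1,k_1),\dots,(R^d,k_d)\}$. There are only countably many finite sequences $(m_j,t_j)_{j\le l}$, so we may assume that at each root coordinate $e$ this sequence does not depend on $\alpha$; write $m_{l}$ for its last number, where $l=l_e$. We may also assume that the set $F^\alpha_e$ promised at $e$ has a size $N_e$ independent of $\alpha$, and is enumerated without repetition as $(a^\alpha_{e,i})_{i<N_e}$ with $a^\alpha_{e,i}|m_{l}$ independent of $\alpha$.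

**Step 3: independence of the unions.** Apply Lemma 8 to the tuples $(a^\alpha_{e,i})_{e,i}$ and, at coordinate $(e,i)$, the graph $E_{R^e}$. There are $\alpha\ne\beta$ such that $a^\alpha_{e,i},a^\beta_{e,i}$ are not $E_{R^e}$-adjacent for all $e,i$. (If there are no coordinates at all, any $\alpha\neq\beta$ will do.) If $i\ne i'$, then
$$(a^\alpha_{e,i}|m_l,a^\beta_{e,i'}|m_l)=(a^\alpha_{e,i}|m_l,a^\alpha_{e,i'}|m_l)\notin R^e,$$
so $a^\alpha_{e,i}$ and $a^\beta_{e,i'}$ are not adjacent either. Two distinct points of the same $F^\alpha_e$, or of the same $F_e^\beta$, are not adjacent by the third clause. So each $F^\alpha_e\cup F^\beta_e$ is independent.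

**Step 4: the common extension.** Fix $e$. By independence and finiteness choose $m>m_l$ with $(a|m,b|m)\notin R^e$ for all distinct $a,b\in F^\alpha_e\cup F^\beta_e$. Extend the common sequence by $m_{l+1}=m$ and $t_{l+1}=\{a|m:a\in F^\alpha_e\cup F^\beta_e\}$, and promise $F^\alpha_e\cup F^\beta_e$. Elements of $t_{l+1}$ restrict into $t_l$. Elements of $t_{l+1}$ with different restrictions to $m_l$ come from distinct points, so the pair is not in $R^e$. The third clause holds by the choice of $m$. So this is a condition below $p^\alpha(R^e,k_e)$ and $p^\beta(R^e,k_e)$. Outside the root the supports of $p^\alpha$ and $p^\beta$ are disjoint, so we copy both. Hence $p^\alpha,p^\beta$ are compatible. $\square$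

**Proof of Theorem A.** $\mathcal G$ is closed by (1) and has no uncountable clique by Lemma 3. Proposition 6 gives $\tau\le\mathrm{Chr}(\mathcal G)\le|X|=\mathfrak c$. Let $\mu$ be infinite such that $\mathrm{MA}_\mu$ holds, and let $A\subseteq X$ with $|A|\le\mu$. Apply $\mathrm{MA}_\mu$ to $Q(\{R\},A)$, where $R$ is the graph tree of $\mathcal G$, and to the at most $\mu$ dense sets of Lemma 9. So $A$ is small. Hence $\tau>\mu$ for every infinite $\mu<\mathfrak m$, that is, $\mathfrak m\le\tau$. We recalled $\aleph_1\le\mathfrak m$ in Section 2. Under MA we have $\mathfrak m=\mathfrak c$, so $\mathrm{Chr}(\mathcal G)=\mathfrak c$. $\square$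

## 9. An iteration of length $\kappa$ over a large continuum

Let $\kappa,\lambda$ be as in Theorem B. The plan is to make $\mathfrak c=\lambda$ first, and then in $\kappa$ steps to make the set of all current reals small for all closed graphs on $X$ without uncountable cliques. At the end $X$ is a union of $\kappa$ small sets, and every set of fewer than $\kappa$ reals is small.

Let $\langle P_\xi,\dot Q_\xi:\xi<\kappa\rangle$ be a finite support iteration with limit $P_\kappa$, where $Q_0$ adds $\lambda$ Cohen reals. Write $V_\xi$ for the extension of $V$ by $P_\xi$. For $1\le\xi<\kappa$, let $\dot Q_\xi$ name the poset $Q(\mathcal R,X)$ as computed in $V_\xi$, where $\mathcal R$ is the set of all graph trees $R$ such that $E_R$ has no uncountable clique in $V_\xi$. The bookkeeping below is the standard induction for finite support iterations (Kunen, *Set Theory*, Ch. VIII).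

**Step 1: ccc, size, and the continuum.** *We show that each $P_\xi$ $(\xi\le\kappa)$ is ccc with a dense subset $D_\xi$ of size $\le\lambda$, and that $\mathfrak c=\lambda$ in $V_\xi$ for $1\le\xi\le\kappa$.* Lemma 9 is a theorem of ZFC; applied in $V_\xi$ it shows that $Q_\xi$ is ccc. A finite support iteration of ccc posets is ccc. For the sizes we argue by induction on $\xi$. The poset $Q_0$ has size $\lambda$. For $1\le\xi<\kappa$, in $V_\xi$ there are at most $\mathfrak c$ graph trees, each $P(R,X)$ has at most $\mathfrak c$ conditions, and finite supports give $|Q_\xi|\le\mathfrak c=\lambda$. So we may replace $Q_\xi$ by an isomorphic poset on a subset of $\lambda$ with largest element $0$. Let $D_{\xi+1}$ consist of those $p\in P_{\xi+1}$ with $p|\xi\in D_\xi$ and $p(\xi)$ the canonical name of an ordinal below $\lambda$. It is dense, because any condition can be strengthened below $\xi$ so as to decide its last coordinate and then to lie in $D_\xi$. It has size $\le\lambda$. At a limit $\xi$, every condition has support bounded below $\xi$, so we may let $D_\xi$ be the union of the sets $D_\eta$, $\eta<\xi$, extended by largest elements. It is dense and has size $\le|\xi|\cdot\lambda=\lambda$,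 since $\xi\le\kappa\le\lambda$. By ccc a nice name for a subset of $\omega$ is given by countably many countable subsets of $D_\xi$, so there are at most $\lambda^{\aleph_0}=\lambda$ of them and $\mathfrak c\le\lambda$ in $V_\xi$. For $\xi\ge1$ the $\lambda$ Cohen reals show $\mathfrak c\ge\lambda$, because ccc forcing preserves cardinals.

**Step 2: catching reals.** *We show that every real of $V_\kappa$ is in some $V_\xi$ with $\xi<\kappa$, and every set of fewer than $\kappa$ reals of $V_\kappa$ is a subset of some such $V_\xi$.* A nice name for a real involves only countably many conditions, each with finite support. Since $\kappa$ is regular uncountable, all these supports are bounded below some $\xi<\kappa$, and the real is in $V_\xi$. Cofinalities are preserved, so $\kappa$ is regular in $V_\kappa$. Given fewer than $\kappa$ reals, the supremum of stages at which they have appeared is below $\kappa$. The same holds for points of $X$ and for graph trees, which are coded by reals.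

**Step 3: absoluteness.** *We check that the objects keep their properties from one model to another.*

* (A1) Being a graph tree is absolute.
* (A2) If $(m_j,t_j)_{j<\omega}$ satisfies the clauses on $(m_j,t_j)$ in the definition of $P(R,A)$, then in every larger model $\{y:\forall j\ y|m_j\in t_j\}$ is a compact $E_R$-independent set. The proof given in Section 8 uses only these clauses, which are absolute. Membership of an old point in this set is absolute too.
* (A3) If $R\in V_\xi$ and $E_R$ has an uncountable clique in $V_\xi$, then it has one in $V_\kappa$. By Lemma 1 there is in $V_\xi$ a perfect tree $T$, all of whose nodes extend to branches, such that the set $[T]$ of its branches is a clique. Then $(u,v)\in R_k$ for all $u,v\in T\cap\omega^k$: extend $u,v$ to branches, which are equal or adjacent. This statement about $T$ and $R$ is absolute. In $V_\kappa$, $T$ is still a perfect tree, so $[T]$ is uncountable, and any two distinct branches $x,y$ satisfy $(x|k,y|k)\in R_k$ for all $k$. So $[T]$ is an uncountable clique in $V_\kappa$.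
* (A4) The graph tree of $\mathcal G$ is given by a fixed recursion about finite objects, from recursive maps $\pi_j$. So it is the same in all the models. By Lemma 3, applied in $V_\xi$, it belongs to $\mathcal R$ at every stage $\xi\geq 1$.

From Lemma 9 and (A2) we obtain: if $1\le\xi<\kappa$ and $R$ belongs to $\mathcal R$ at stage $\xi$, then
$$X\cap V_\xi\ \text{is covered in }V_\kappa\text{ by countably many compact }E_R\text{-independent sets}.\qquad(5)$$

**Step 4: the upper bound for all closed graphs.** *We show that in $V_\kappa$ every closed graph $H$ on a nonempty Polish space $Y$ has a perfect clique and $\mathrm{Chr}(H)=\mathfrak c$, or else $\mathrm{Chr}(H)\le\kappa$.* If $H$ has an uncountable clique, the first alternative holds by Lemma 1. Suppose it has none. By Kechris, *Classical Descriptive Set Theory*, Thm. 7.9, there are a closed $F\subseteq X$ and a continuous bijection $f:F\to Y$. Put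
$$E'=\{(x,y)\in F^2:(f(x),f(y))\in H\},$$
where $H$ also denotes the edge relation. Since $f$ is injective, $E'\cup\Delta_F$ is the preimage of the closed set $H\cup\Delta_Y$ under $f\times f$, so it is closed in $F^2$ and hence in $X^2$. So $E'$ is a closed graph on $X$, in which the points outside $F$ are isolated vertices. Proper colorings of $H$ correspond to proper colorings of $E'$ on $F$ via the bijection $f$, and the isolated vertices can get any color already used; so $\mathrm{Chr}(E')=\mathrm{Chr}(H)$. An uncountable clique of $E'$ would be mapped by $f$ to an uncountable clique of $H$, so $E'$ has none.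

Write $E'=E_R$ with a graph tree $R$. By Step 2, $R\in V_{\xi_0}$ for some $1\le\xi_0<\kappa$. By (A3), $E_R$ has no uncountable clique in $V_\xi$ for $\xi_0\le\xi<\kappa$. So $R$ belongs to $\mathcal R$ at each such stage, and (5) applies. By Step 2, in $V_\kappa$ we have $X=\bigcup_{\xi_0\le\xi<\kappa}(X\cap V_\xi)$. So $X$ is covered by $\kappa\cdot\aleph_0=\kappa$ independent sets, and making them disjoint gives $\mathrm{Chr}(H)\le\kappa$.

**Step 5: $\mathrm{Chr}(\mathcal G)=\kappa$ in $V_\kappa$.** *The upper bound is Step 4; the lower bound comes from $\tau$.* By Lemma 3 in $V_\kappa$, $\mathcal G$ has no uncountable clique, so Step 4 gives $\mathrm{Chr}(\mathcal G)\le\kappa$. Conversely, let $A\subseteq X$ with $|A|<\kappa$ in $V_\kappa$. By Step 2, $A\subseteq X\cap V_\xi$ for some $1\le\xi<\kappa$. By (A4) and (5), $A$ is small for $\mathcal G$ in $V_\kappa$. So $\tau\ge\kappa$ in $V_\kappa$, and Proposition 6, applied in $V_\kappa$, gives $\mathrm{Chr}(\mathcal G)\ge\kappa$.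

**Step 6: the spectrum.** *We collect the values.* By Section 3, which is ZFC and applies in $V_\kappa$, the spectrum contains $1,2,\dots$, $\aleph_0$, $\aleph_1$ and $\mathfrak c$. By Step 5 it contains $\kappa$. By Step 4 every member is at most $\kappa$ or equal to $\mathfrak c$. This proves Theorem B. $\square$

## 10. Independence of the equality, and which $\mathfrak c$ allow it to fail

**Proof of Corollary C.** For $\kappa=\aleph_2$ the lower and upper bounds in Theorem B coincide, so the spectrum in the extension is exactly $\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\aleph_2,\mathfrak c\}$ with $\mathfrak c=\lambda$. Start from a model of GCH, for example $L$, and take $\lambda=\aleph_3$. Under GCH $\aleph_3^{\aleph_0}=\aleph_3$, so Theorem B applies. In the extension $\mathfrak c=\aleph_3$ and the spectrum is $\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\aleph_2,\aleph_3\}$. This differs from (3), because $\mathrm{Chr}(\mathcal G)=\aleph_2$ and $\aleph_1<\aleph_2<\mathfrak c$. So, if ZFC is consistent, the equality is not a theorem of ZFC. $\square$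

The value $\mathfrak c=\aleph_3$ is the smallest possible for a failure: Section 3 showed that (3) holds whenever $\mathfrak c\le\aleph_2$. On the other side, for every $\lambda\ge\aleph_3$ with $\lambda^{\aleph_0}=\lambda$ both truth values of (3) are consistent with $\mathfrak c=\lambda$. With $\kappa=\aleph_1$ the two bounds in Theorem B are both equal to $\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\mathfrak c\}$, so (3) holds in the extension. With $\kappa=\aleph_2$ it fails, since $\aleph_2$ is in the spectrum and $\aleph_1<\aleph_2<\lambda=\mathfrak c$. The equality also holds under CH. Hence, if ZFC is consistent, the equality (3) is independent of ZFC.
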